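# Geometric means and Gaussian auxiliaries in a lossy Gray–Wyner caching problem

## 1. The geometric mean of two positive definite matrices

All matrices are real. For symmetric $P,Q$ we write $P\preceq Q$ if $Q-P$ is positive semidefinite and $P\prec Q$ if $Q-P$ is positive definite (the Loewner order). A positive semidefinite matrix has a unique positive semidefinite square root.

**Definition (geometric mean).** For $A,B\succ0$ put
$$C=A^{-1/2}BA^{-1/2},\qquad A\#B=A^{1/2}C^{1/2}A^{1/2}\succ0 .$$

For positive numbers this is $\sqrt{AB}$. For $A=I$ it is $B^{1/2}$.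

**Example 1.** Let $A=I$ and $B=\begin{pmatrix}5&4\\4&5\end{pmatrix}$. The eigenvalues of $B$ are $9$ and $1$, and
$$A\#B=B^{1/2}=\begin{pmatrix}2&1\\1&2\end{pmatrix},\qquad \tfrac12(A+B)=\begin{pmatrix}3&2\\2&3\end{pmatrix}.$$
Here $\det(A\#B)=3=\sqrt{1\cdot 9}$. The diagonal entries of $A\#B$ are $2$, which is below $\sqrt{1\cdot5}=\sqrt5\approx2.24$, while those of the arithmetic mean are $3$, which is above $\sqrt5$. Finally $\frac12(A+B)-A\#B=\begin{pmatrix}1&1\\1&1\end{pmatrix}\succeq0$.

**Fact 1.** Let $A,B\succ0$.

- (i) $\det(A\#B)=\sqrt{\det A\,\det B}$.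
- (ii) $A\#B\preceq\frac12(A+B)$, and if the traces of the two sides are equal, then $A=B$.
- (iii) $x^T(A\#B)x\le\sqrt{x^TAx\cdot x^TBx}$ for every vector $x$.

**Proof.** (i) $\det C=\det B/\det A$, so $\det(A\#B)=\det A\cdot\sqrt{\det B/\det A}$.

(ii) From $(I-C^{1/2})^2\succeq0$ we get $C^{1/2}\preceq\frac12(I+C)$. Multiplying by $A^{1/2}$ on both sides gives $A\#B\preceq\frac12(A+B)$. If the traces agree, the difference is positive semidefinite with trace $0$, hence $0$. Then $C^{1/2}=\frac12(I+C)$, that is, $(I-C^{1/2})^2=0$, so $C=I$ and $A=B$.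

(iii) Put $w=A^{1/2}x$. By Cauchy–Schwarz, $x^T(A\#B)x=w^TC^{1/2}w\le|w|\,|C^{1/2}w|$. Here $|w|^2=x^TAx$ and $|C^{1/2}w|^2=w^TCw=x^TBx$. $\square$

What is this for? Think of $S\succ0$ as the covariance of what remains unknown about a Gaussian vector $X$ after a first message has been received. A large $\det S$ means that the first message was cheap. A small diagonal entry $S_{ii}$ means that it will be cheap to complete the description of the component $X_i$. Suppose we toss a coin and leave the uncertainty $A$ or $B$ accordingly. Rates are logarithms, so on average the coin behaves like $\sqrt{\det A\det B}$ and $\sqrt{A_{ii}B_{ii}}$. Fact 1 says that the single Gaussian uncertainty $A\#B$ has the same determinant figure, is no worse in any direction, and still lies below every matrix that dominates both $A$ and $B$. The result of this lecture is that every first message, not only coin tosses between Gaussian ones, is dominated in this way by one Gaussian message.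

## 2. One cache link and $K$ update links

Let $K\ge2$ and let $X=(X_1,\dots,X_K)$ be a zero-mean Gaussian vector with positive definite covariance $\Sigma=\Sigma_X$. A memoryless source emits i.i.d. copies $X(1),X(2),\dots$ of $X$. A user will ask for one component, but we must fill the user's cache before knowing which one. A code of blocklength $N$ consists of:

- a cache encoder, which maps $X^N=(X(1),\dots,X(N))$ to a message $m_0\in\{1,\dots,2^{NR_{\text{cache}}}\}$ without knowing the request;
- for each $k$, an update encoder, used when component $k$ is requested, which maps $X^N$ to a message $m_k\in\{1,\dots,2^{NR_{u,k}}\}$; the request $k$ is uniform on $\{1,\dots,K\}$;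
- for each $k$, a decoder, which maps $(m_0,m_k)$ to estimates $\hat X_k(1),\dots,\hat X_k(N)$.

This is a lossy Gray–Wyner network with one common link (the cache) and $K$ private links (the updates). A tuple $(R_{\text{cache}},R_{u,1},\dots,R_{u,K},D_{\text{final}})$ is achievable if some sequence of such codes has $\limsup_N\frac1N\sum_{n=1}^N\mathbb E[(X_k(n)-\hat X_k(n))^2]\le D_{\text{final}}$ for every $k$. The average update rate is $\bar R_{\text{update}}=\frac1K\sum_kR_{u,k}$.

We take the following known characterization as given. The triples $(R_{\text{cache}},\bar R_{\text{update}},D_{\text{final}})$ that come from achievable tuples are exactly those satisfying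
$$R_{\text{cache}}\ge I(X;Y),\tag{1}$$
$$\bar R_{\text{update}}\ge\frac1K\sum_{i=1}^KI(X_i;\tilde X_i\mid Y),\tag{2}$$
$$D_{\text{final}}\ge\mathbb E[(X_i-\tilde X_i)^2],\qquad i=1,\dots,K,\tag{3}$$
for some auxiliaries $Y$ and $\tilde X=(\tilde X_1,\dots,\tilde X_K)$ jointly distributed with $X$. So $Y$ describes what the cache says, and $\tilde X_i$ is the final reconstruction of $X_i$. For $r\ge0$ and $D=D_{\text{final}}>0$ define
$$R^*(r,D)=\inf\{I(X;Y):\ (Y,\tilde X)\text{ satisfy (2) with }\bar R_{\text{update}}=r\text{, and (3)}\},$$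
and let $R^*_G(r,D)$ be the same infimum restricted to $Y$ jointly Gaussian with $X$. Here $\tilde X$ remains unrestricted, and degenerate Gaussian $Y$ (constant, or with singular covariance) are allowed.

The minimization ranges over all auxiliaries $Y$, and the Gaussianity of $X$ does not by itself force $Y$ to be Gaussian. The question, posed as open in the paper whose abstract begins "We study a caching problem that resembles a lossy Gray–Wyner network" (https://infoscience.epfl.ch/record/217948/files/p514-op_t_veld.pdf), is whether $R^*=R_G^*$ for all Gaussian $X$ as above, all $r\ge0$ and all $D>0$. The answer is yes.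

## 3. Gaussian auxiliaries suffice: the statements

Information is measured in nats. In bits, $R^*_{\text{bits}}(r,D)=R^*_{\text{nats}}(r\ln2,D)/\ln2$, and likewise for $R_G^*$, so the question does not depend on the unit. We write $\log^+x=\max(0,\log x)$ with $\log^+0=0$.

**Theorem 1.** For all $r\ge0$, $D>0$,
$$R^*(r,D)=R^*_G(r,D)=\Gamma(r,D):=\min\Big\{\tfrac12\log\tfrac{\det\Sigma}{\det S}:\ 0\prec S\preceq\Sigma,\ \tfrac1K\sum_{i=1}^K\tfrac12\log^+\tfrac{S_{ii}}D\le r\Big\}.$$
The minimum is attained. It corresponds to $X=Y+W$ with independent $Y\sim N(0,\Sigma-S)$ and $W\sim N(0,S)$. In particular an optimal $Y$ exists that is jointly Gaussian with $X$.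

**Theorem 2.** Let $X\sim N(0,\Sigma)$ in $\mathbb R^n$, $\Sigma\succ0$, let $a_1,\dots,a_L\in\mathbb R^n\setminus\{0\}$ and $U_i=a_i^TX$. For every $Y$ with $I(X;Y)<\infty$ there is a $Y_G$ jointly Gaussian with $X$ such that
$$I(X;Y_G)\le I(X;Y),\qquad R_{U_i|Y_G}(\delta)\le R_{U_i|Y}(\delta)\quad\text{for all }i\text{ and all }\delta>0\text{ simultaneously},$$
where $R_{U|Y}(\delta)=\inf\{I(U;\tilde U|Y):\mathbb E(U-\tilde U)^2\le\delta\}$. Consequently the region $\{(R_0,(R_i),(D_i)):D_i>0,\ \exists\,Y,\ R_0\ge I(X;Y),\ R_i\ge R_{U_i|Y}(D_i)\}$ equals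
$$\Big\{D_i>0,\ \exists\,0\prec S\preceq\Sigma:\ R_0\ge\tfrac12\log\tfrac{\det\Sigma}{\det S},\ R_i\ge\tfrac12\log^+\tfrac{a_i^TSa_i}{D_i}\Big\}.$$

**Corollary 3.** Suppose $P\Sigma P^T=\Sigma$ for all $P$ in a group of permutation matrices acting transitively on $\{1,\dots,K\}$ (for example, $\Sigma$ equicorrelated or circulant). Let $\sigma^2$ be the common variance and $\lambda_j$ the eigenvalues of $\Sigma$. Then
$$R^*(r,D)=\sum_j\tfrac12\log^+\frac{\lambda_j}w,\qquad\text{with }w\text{ given by }\sum_j\min(\lambda_j,w)=K\min(De^{2r},\sigma^2).$$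
If $De^{2r}\ge\sigma^2$, any $w\ge\max_j\lambda_j$ may be taken, and the value is $0$. For $K=2$, unit variances, correlation $\rho\in[0,1)$ and $s=De^{2r}$, this is $\frac12\log\frac{1-\rho^2}{s^2}$ for $s\le1-\rho$, then $\frac12\log\frac{1+\rho}{2s-1+\rho}$ for $1-\rho\le s\le1$, and $0$ for $s\ge1$.

## 4. Conditional entropies and conditional rate–distortion functions

From here on we are in the setting of Theorem 2; Theorem 1 will use $n=L=K$, $a_i=e_i$. The variable $Y$ takes values in an arbitrary measurable space and $\tilde U$ is real-valued. Since $X$ is $\mathbb R^n$-valued, regular conditional laws of $X$ given $Y$, and given $(Y,\tilde U)$, exist. For a random vector $W$ with density $p$ and finite second moments, $h(W)=-\mathbb E\log p(W)\in[-\infty,\infty)$. We say that $h(W)$ is finite if $\log p(W)$ is integrable. We write $D(P\|Q)$ for relative entropy, $h(X|Y)=\int h(X|Y=y)\,P_Y(dy)$, and $e^{2h}/(2\pi e)$ for the entropy power of a scalar variable with entropy $h$; for $N(0,s)$ the entropy power is $s$.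

Three textbook facts are used constantly. First, the maximum entropy bound: a random vector in $\mathbb R^n$ with a density and covariance $V$ has entropy at most $\frac12\log((2\pi e)^n\det V)$. Second, data processing: relative entropy does not increase under a map. Third, the chain rule $I(U;Y,\tilde U)=I(U;Y)+I(U;\tilde U|Y)$.

**Example 2.** Let $X\sim N(0,1)$ and $Y=\operatorname{sign}X$. Then $I(X;Y)=\log2$, so $h(X|Y)=\frac12\log(2\pi e)-\log2$ and the entropy power at this level is $\frac14$. The conditional variance is $\mathbb E X^2-(\mathbb E|X|)^2=1-\frac2\pi\approx0.363$. Entropy power and variance differ because the conditional law is not Gaussian.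

**Fact 2 (entropies are finite).** If $I(X;Y)<\infty$, then for almost every $y$ the law of $X$ given $Y=y$ has a density, finite second moments, and finite $h(X|Y=y)$ and $h(U_i|Y=y)$. These are integrable in $y$, and $I(X;Y)=h(X)-h(X|Y)$, $I(U_i;Y)=h(U_i)-h(U_i|Y)$.

**Proof.** Since $I(X;Y)=\int D(P_{X|y}\|P_X)P_Y(dy)$ is finite, $D(P_{X|y}\|P_X)<\infty$ for a.e. $y$. So $P_{X|y}$ is absolutely continuous with respect to $P_X$ and has a density. Since $\mathbb E|X|^2<\infty$, its second moments are finite for a.e. $y$. With $\varphi$ the density of $P_X$ and $p_y$ that of $P_{X|y}$, write $\log p_y=\log(p_y/\varphi)+\log\varphi$. The first summand is integrable under $P_{X|y}$ because the relative entropy is finite; the second is a constant plus a quadratic form, hence integrable. So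
$$h(X|Y=y)=-D(P_{X|y}\|P_X)-\mathbb E[\log\varphi(X)|Y=y]$$
is finite. Both terms on the right are integrable in $y$, with integrals $-I(X;Y)$ and $-\mathbb E\log\varphi(X)=h(X)$. For $U_i$, data processing gives $D(P_{U_i|y}\|P_{U_i})\le D(P_{X|y}\|P_X)$, and $U_i$ is Gaussian with variance $a_i^T\Sigma a_i>0$. The same argument applies. $\square$

**Fact 3 (Shannon lower bound).** Let $I(X;Y)<\infty$, $U=U_i$, and $\mathbb E(U-\tilde U)^2\le\delta$ with $\delta>0$. Then
$$I(U;\tilde U|Y)\ge\big(h(U|Y)-\tfrac12\log(2\pi e\delta)\big)^+.\tag{4}$$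

**Proof.** Assume $I(U;\tilde U|Y)<\infty$, since otherwise there is nothing to prove. By the chain rule $I(U;Y,\tilde U)=I(U;Y)+I(U;\tilde U|Y)<\infty$. Fact 2, applied to the scalar $U$ and the auxiliary $(Y,\tilde U)$, shows that $h(U|Y,\tilde U)$ is finite and $I(U;Y,\tilde U)=h(U)-h(U|Y,\tilde U)$. Subtracting $I(U;Y)=h(U)-h(U|Y)$ gives $I(U;\tilde U|Y)=h(U|Y)-h(U|Y,\tilde U)$. Given $(y,\tilde u)$, the variance of $U$ is at most $\mathbb E[(U-\tilde u)^2|y,\tilde u]$, which is positive because the conditional law has a density. The maximum entropy bound gives $h(U|y,\tilde u)\le\frac12\log\big(2\pi e\,\mathbb E[(U-\tilde u)^2|y,\tilde u]\big)$, and Jensen's inequality gives $h(U|Y,\tilde U)\le\frac12\log(2\pi e\delta)$. Together with $I\ge0$ this is (4). $\square$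

**Fact 4 (Gaussian $Y$).** Let $0\prec S\preceq\Sigma$ and $X=Y+W$ with independent $Y\sim N(0,\Sigma-S)$, $W\sim N(0,S)$. Then $I(X;Y)=\frac12\log\frac{\det\Sigma}{\det S}$. For $U=a^TX$, $a\ne0$, $s=a^TSa$, we have $R_{U|Y}(\delta)=\frac12\log^+\frac s\delta$ for every $\delta>0$, and the infimum is attained.

**Proof.** Given $Y=y$, $X$ is a shift of $W$, so $I(X;Y)=h(X)-h(W)$, which is the stated value. Put $V=U-\mathbb E[U|Y]=a^TW\sim N(0,s)$, independent of $Y$, with $s>0$. If $s\le\delta$, take $\tilde U=\mathbb E[U|Y]$: the conditional information is $0$ and the mean squared error is $s\le\delta$. If $s>\delta$, take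
$$\tilde U=\mathbb E[U|Y]+\big(1-\tfrac\delta s\big)V+\sqrt{\delta(1-\delta/s)}\,Z,\qquad Z\sim N(0,1)\text{ independent of everything else}.$$
Then $U-\tilde U=\frac\delta sV-\sqrt{\delta(1-\delta/s)}Z$ has mean square $\frac{\delta^2}s+\delta-\frac{\delta^2}s=\delta$. The conditional information is that of a scalar Gaussian channel with signal power $(1-\frac\delta s)^2s$ and noise power $\delta(1-\frac\delta s)$:
$$I(U;\tilde U|Y)=\tfrac12\log\Big(1+\frac{(1-\delta/s)s}\delta\Big)=\tfrac12\log\frac s\delta .$$
Conversely $h(U|Y)=\frac12\log(2\pi es)$, so (4) gives $R_{U|Y}(\delta)\ge\frac12\log^+\frac s\delta$. $\square$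

For several directions $a_i$ one may use independent noises $Z$, because only the individual pairs $(U_i,\tilde U_i)$ enter the constraints.

## 5. Domination by a covariance matrix: three cases by hand

By (4), the only quantities of $Y$ that a converse proof can use are the numbers $h(X|Y)$ and $h(U_i|Y)$. By Fact 4, a Gaussian $Y_G$ with error covariance $S$ meets (4) with equality. So everything will follow from this statement.

**Lemma A (Gaussian domination).** In the setting of Theorem 2, if $I(X;Y)<\infty$ there is $0\prec S\preceq\Sigma$ with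
$$\tfrac12\log\big((2\pi e)^n\det S\big)\ge h(X|Y),\qquad\tfrac12\log(2\pi e\,a_i^TSa_i)\le h(U_i|Y),\quad i=1,\dots,L.\tag{5}$$

The tension is visible: $S$ must have a large determinant and small diagonal entries, and must stay below $\Sigma$.

**One dimension.** If $n=1$, let $S=e^{2h(X|Y)}/(2\pi e)$ be the entropy power. Both relations in (5) hold with equality, because $h(aX|Y)=h(X|Y)+\log|a|$. Also $S\le\Sigma$ because $h(X|Y)\le h(X)$.

**Independent components.** Let $\Sigma$ be diagonal and $a_i=e_i$. Take $S$ diagonal with entries $S_{ii}=e^{2h(X_i|Y)}/(2\pi e)$. The second relation in (5) is an equality. The first says $\sum_ih(X_i|Y)\ge h(X|Y)$, which is true. And $S\preceq\Sigma$ because each $S_{ii}\le\Sigma_{ii}$ and both matrices are diagonal. The last step fails as soon as $\Sigma$ is correlated, as the next case shows.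

**A coin toss.** Let $X\sim N(0,\Sigma)$ with $\Sigma=\begin{pmatrix}5&4\\4&5\end{pmatrix}$, and $a_i=e_i$. Toss a fair coin independent of $X$. On heads the cache says nothing; on tails it reveals $Y'$, where $X=Y'+W$ with $W\sim N(0,I)$ independent of $Y'\sim N(0,\Sigma-I)$. This is possible because $\Sigma$ has eigenvalues $9,1$. Let $Y$ be the coin together with what is revealed; it is not jointly Gaussian with $X$. The conditional covariance is $\Sigma$ or $I$, so
$$h(X|Y)=\tfrac12\log\big((2\pi e)^2\sqrt{9\cdot1}\big),\qquad h(X_i|Y)=\tfrac12\log\big(2\pi e\sqrt{5\cdot1}\big),$$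
and (5) asks for $\det S\ge3$, $S_{ii}\le\sqrt5$, $S\preceq\Sigma$. The diagonal matrix $\sqrt5\,I$ is not $\preceq\Sigma$, since $\Sigma$ has the eigenvalue $1<\sqrt5$. But $S=I\#\Sigma=\begin{pmatrix}2&1\\1&2\end{pmatrix}$ from Example 1 works: its determinant is $3$, its diagonal is $2\le\sqrt5$, and $S\preceq\frac12(I+\Sigma)\preceq\Sigma$.

**Where covariance matching stops.** For general $Y$, the first thing to try is the Gaussian auxiliary with the same mean conditional covariance, $S=\mathbb E[\operatorname{Cov}(X|Y)]$. By the law of total covariance $S\preceq\Sigma$. The maximum entropy bound for each $y$ and the concavity of $\log\det$ give $h(X|Y)\le\frac12\log((2\pi e)^n\det S)$, which is the first half of (5). But the same bound, applied to $U_i$, gives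
$$h(U_i|Y)\le\tfrac12\log(2\pi e\,a_i^TSa_i),$$
which is the second half with the inequality reversed. The loss is real. In the coin toss, $S=\begin{pmatrix}3&2\\2&3\end{pmatrix}$ and $3>\sqrt5$. For $\delta\le1$ the coin-toss auxiliary allows update rate $\frac12\big[\frac12\log\frac5\delta+\frac12\log\frac1\delta\big]=\frac12\log\frac{\sqrt5}\delta$ (use Fact 4 in each branch), whereas this Gaussian needs $\frac12\log\frac3\delta$. So the arithmetic mean of covariances is the wrong mean. For a general $Y$, whose conditional laws are not even Gaussian, there is no evident list of matrices whose geometric mean one should take. We therefore argue by convexity: we collect all entropy data that Gaussian matrices can dominate into a set, prove with $\#$ that the set is convex, and show that no hyperplane can separate the data of $Y$ from it.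

## 6. The Gaussian entropy set is closed and convex

**Definition (the set $\mathcal G$).** Let $\mathrm{Sym}_n$ be the space of symmetric $n\times n$ matrices and
$$\mathcal G=\{(u,v,H)\in\mathbb R\times\mathbb R^L\times\mathrm{Sym}_n:\ \exists S\succ0,\ u\le\log\det S,\ v_i\ge\log a_i^TSa_i\ \forall i,\ H\succeq S\}.$$
Such an $S$ is called a witness.

For $n=L=1$, $a_1=1$, this is the set of $(u,v,H)$ for which some $s>0$ has $u\le\log s\le v$ and $s\le H$; that is, $H>0$, $u\le v$ and $u\le\log H$, which is visibly convex.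

**Fact 5.** $\mathcal G$ is closed, convex and nonempty.

**Proof.** It contains $(\log\det I,(\log|a_i|^2)_i,I)$.

*Closed.* Let $(u_m,v_m,H_m)\in\mathcal G$ converge to $(u,v,H)$, with witnesses $S_m$. Since $0\prec S_m\preceq H_m$ and $H_m$ is bounded, $S_m$ is bounded. A subsequence converges to some $S\succeq0$. Since $\det S_m\ge e^{u_m}$ and $u_m$ converges, $\det S\ge e^u>0$, so $S\succ0$. All the defining inequalities are continuous at $S$, so $S$ is a witness for the limit.

*Convex.* Let $S_1,S_2$ witness $(u_1,v_1,H_1)$ and $(u_2,v_2,H_2)$. Then $S_1\#S_2$ witnesses the midpoint. By Fact 1(i), $\frac12(u_1+u_2)\le\frac12\log(\det S_1\det S_2)=\log\det(S_1\#S_2)$. By Fact 1(iii), for each $i$, the average of the $i$th coordinates of $v_1$ and $v_2$ is at least $\frac12\log(a_i^TS_1a_i\cdot a_i^TS_2a_i)\ge\log a_i^T(S_1\#S_2)a_i$. By Fact 1(ii), $\frac12(H_1+H_2)\succeq\frac12(S_1+S_2)\succeq S_1\#S_2$. A closed midpoint-convex set is convex: it contains the dyadic points of every segment between two of its points, and these are dense. $\square$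

Now put
$$u^0=2h(X|Y)-n\log(2\pi e),\qquad v_i^0=2h(U_i|Y)-\log(2\pi e),\qquad q=(u^0,v^0,\Sigma),\tag{6}$$
finite by Fact 2. Comparing (5) with the definition of $\mathcal G$, **Lemma A says exactly that** $q\in\mathcal G$.

## 7. What a separating hyperplane asks for

If $q\notin\mathcal G$, a hyperplane separates them. Its coefficients turn out to be nonnegative weights, so the separation compares the number $2h(X|Y)-2\sum c_ih(U_i|Y)-\mathbb E[X^TMX]$ with the supremum of the corresponding Gaussian functional. We thus need an inequality of the form "for fixed weights, Gaussian vectors are extremal", for the law of $X$ given $Y=y$. Without the convexity of $\mathcal G$ such inequalities would show only that $q$ lies in the closed convex hull of $\mathcal G$.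

Let $M\succ0$, $c_1,\dots,c_L>0$ ($L=0$ is allowed), $|c|=\sum_ic_i$. For $S\succ0$ and $\tau\in(0,\infty)^L$ put
$$F(S)=\log\det S-\sum_ic_i\log a_i^TSa_i-\mathrm{tr}(MS),\qquad B=\sup_{S\succ0}F(S),\tag{7}$$
$$A(\tau)=M+\sum_ic_i\tau_ia_ia_i^T,\qquad\theta(\tau)=\frac{\det A(\tau)}{\prod_i\tau_i^{c_i}}.$$

**Lemma B.** Assume $\theta$ attains its minimum $\kappa$ at some $\tau\in(0,\infty)^L$. Let $W$ be a random vector in $\mathbb R^n$ with a density, finite second moments, and $h(W)$, $h(a_i^TW)$ finite. Then
$$2h(W)-2\sum_ic_ih(a_i^TW)-\mathbb E[W^TMW]\le B+(n-|c|)\log(2\pi e).\tag{8}$$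

For $W\sim N(0,S)$ the left side is $F(S)+(n-|c|)\log(2\pi e)$, so (8) says that no $W$ beats the Gaussian ones.

**Example 3 (dimension one).** Let $n=L=1$, $a_1=1$, $M=m>0$, $c_1=c$. Then $F(s)=(1-c)\log s-ms$ and $\theta(\tau)=(m+c\tau)\tau^{-c}$. For $c<1$ the minimum of $\theta$ is at $\tau=m/(1-c)$, and (8) is the maximum entropy bound: with $v=\operatorname{Var}W>0$ and $v\le\mathbb EW^2$, the left side is at most $(1-c)\log(2\pi ev)-mv\le B+(1-c)\log(2\pi e)$. For $c=1$ we have $B=0<\infty$, but $\theta(\tau)=1+m/\tau$ does not attain its infimum. For $c>1$, $B=\infty$, as one sees from $s\to0$. So finiteness of $B$ does not give the hypothesis on $\theta$. In Section 9 we shall shrink the weights by a factor $1-\varepsilon$ to leave such borderline cases.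

In higher dimensions the maximum entropy bound treats $h(W)$ correctly and $-h(a_i^TW)$ in the wrong direction, the obstruction of Section 5 again. Lemma B gets around it by changing variables so that each marginal becomes Gaussian.

## 8. Proof of Lemma B by transport

If $B=\infty$ there is nothing to prove. For $L=0$ all sums over $i$ are empty and all products over $i$ equal $1$.

**Step 0: regularization.** *This step makes all densities smooth and positive, so that the maps built below are $C^1$.* Let $Z\sim N(0,I)$ be independent of $W$ and $W_\eta=W+\sqrt\eta Z$, $\eta>0$. The densities of $W_\eta$ and of $a_i^TW_\eta=a_i^TW+\sqrt\eta\,a_i^TZ$ are convolutions of a probability law with a nondegenerate Gaussian density (recall $a_i\ne0$), so they are positive, bounded and $C^\infty$. Their entropies are finite: the logarithm of the density is bounded above because the density is bounded; and its expectation is at least that of the logarithm of the standard Gaussian density, because relative entropy is nonnegative, and the latter is finite by the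 second moments.

Let $p_\eta$ be the density of $W_\eta$. For a.e. $z$, nonnegativity of the relative entropy of $W+\sqrt\eta z$ with respect to $W_\eta$ gives $-h(W)-\mathbb E\log p_\eta(W+\sqrt\eta z)\ge0$. Averaging over $z$ with the law of $Z$, we get $h(W_\eta)\ge h(W)$. Next, $\mathbb E[W_\eta^TMW_\eta]=\mathbb E[W^TMW]+\eta\,\mathrm{tr}M$. Finally, for a real variable $V$ with a density and finite second moment,
$$h(V)=\tfrac12\log2\pi+\tfrac12\mathbb EV^2-D(P_V\|N(0,1)).$$
As $\eta\to0$, $a_i^TW_\eta\to a_i^TW$ in law, and the second moments converge. Relative entropy is weakly lower semicontinuous, so $\limsup_{\eta\to0}h(a_i^TW_\eta)\le h(a_i^TW)$.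

Since $c_i>0$, the left side of (8) for $W$ is at most the $\liminf_{\eta\to0}$ of the left side for $W_\eta$. So it suffices to prove (8) for $W_\eta$. From now on $W=W_\eta$, with density $p$, and $f_i$ is the density of $a_i^TW$. All are positive, bounded and smooth, and $\log p(W)$, $\log f_i(a_i^TW)$ are integrable.

**Step 1: from entropies to an integral.** *This step replaces the entropies by one integral that involves only the marginals $f_i$.* By Jensen's inequality, all terms being integrable,
$$2h(W)-2\sum_ic_ih(a_i^TW)-\mathbb E[W^TMW]=2\,\mathbb E\log\frac{e^{-\frac12W^TMW}\prod_if_i(a_i^TW)^{c_i}}{p(W)}\le2\log J,$$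
$$J=\int_{\mathbb R^n}e^{-\frac12x^TMx}\prod_if_i(a_i^Tx)^{c_i}\,dx .$$
Here $0<J<\infty$, because the $f_i$ are positive and bounded and $M\succ0$.

**Step 2: the transport map.** *This step changes variables in $J$ so that it is bounded by a Gaussian integral.* Let $\tau$ be the minimizer of $\theta$. Let $G_i$ be the distribution function of $f_i$, a $C^1$ bijection $\mathbb R\to(0,1)$ with derivative $f_i>0$, and $\Phi$ the standard normal distribution function. Put $T_i=\tau_i^{-1/2}\,\Phi^{-1}\circ G_i$. This is an increasing $C^1$ bijection of $\mathbb R$ with $T_i'>0$; it carries $f_i$ to $N(0,1/\tau_i)$. Differentiating $\Phi(\sqrt{\tau_i}\,T_i(u))=G_i(u)$ gives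
$$f_i(u)=\sqrt{\tau_i/2\pi}\;e^{-\tau_iT_i(u)^2/2}\,T_i'(u).\tag{9}$$
Define the $C^1$ map
$$\Theta(x)=Mx+\sum_ic_i\tau_iT_i(a_i^Tx)\,a_i .$$

*The Jacobian.* The derivative of $\Theta$ has the form that $\theta$ controls:
$$\nabla\Theta(x)=M+\sum_ic_i\tau_iT_i'(a_i^Tx)a_ia_i^T=A\big(\tau_1T_1'(a_1^Tx),\dots,\tau_LT_L'(a_L^Tx)\big)\succ0 .$$
Since $\theta\ge\kappa$ everywhere on $(0,\infty)^L$,
$$\det\nabla\Theta(x)\ge\kappa\prod_i\big(\tau_iT_i'(a_i^Tx)\big)^{c_i}.\tag{10}$$

*Injectivity.* Since each $T_i$ is increasing, $(\Theta(x)-\Theta(x'))\cdot(x-x')\ge(x-x')^TM(x-x')$, which is positive for $x\ne x'$. So $\Theta$ is injective with invertible derivative, hence a $C^1$ diffeomorphism onto the open set $\Theta(\mathbb R^n)$. For measurable $g\ge0$,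
$$\int g(\Theta(x))\det\nabla\Theta(x)\,dx=\int_{\Theta(\mathbb R^n)}g\le\int_{\mathbb R^n}g.\tag{11}$$

*The exponent.* Write $t_i=T_i(a_i^Tx)$ and $y=\Theta(x)=Mx+\sum_ic_i\tau_it_ia_i$. For every $z\in\mathbb R^n$,
$$2z^Ty-z^TA(\tau)z=\big[2z^TMx-z^TMz\big]+\sum_ic_i\tau_i\big[2t_ia_i^Tz-(a_i^Tz)^2\big]\le x^TMx+\sum_ic_i\tau_it_i^2,$$
by completing the square in each bracket. The supremum of the left side over $z$ is $y^TA(\tau)^{-1}y$. Hence
$$\Theta(x)^TA(\tau)^{-1}\Theta(x)\le x^TMx+\sum_ic_i\tau_iT_i(a_i^Tx)^2.\tag{12}$$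

*The bound on $J$.* Insert (9) into $J$, then use (10) and (12), then (11) with $g(y)=e^{-\frac12y^TA(\tau)^{-1}y}$:
$$J=\prod_i\Big(\frac{\tau_i}{2\pi}\Big)^{c_i/2}\int e^{-\frac12(x^TMx+\sum c_i\tau_it_i^2)}\prod_iT_i'(a_i^Tx)^{c_i}\,dx$$
$$\le\prod_i\Big(\frac{\tau_i}{2\pi}\Big)^{c_i/2}\frac1{\kappa\prod_i\tau_i^{c_i}}\int e^{-\frac12\Theta(x)^TA(\tau)^{-1}\Theta(x)}\det\nabla\Theta(x)\,dx\le\prod_i\Big(\frac{\tau_i}{2\pi}\Big)^{c_i/2}\frac{(2\pi)^{n/2}\det A(\tau)^{1/2}}{\kappa\prod_i\tau_i^{c_i}} .$$
Since $\tau$ is the minimizer, $\det A(\tau)=\kappa\prod_i\tau_i^{c_i}$, and the last expression equals $(2\pi)^{(n-|c|)/2}\kappa^{-1/2}$. So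
$$2\log J\le(n-|c|)\log2\pi-\log\kappa.\tag{13}$$

**Step 3: comparison with $B$.** *This step exhibits a Gaussian covariance whose value of $F$ matches (13).* Let $S=A(\tau)^{-1}$. At the interior minimum, $0=\partial_{\tau_i}\log\theta=c_ia_i^TSa_i-c_i/\tau_i$, so $a_i^TSa_i=1/\tau_i$. Then
$$\mathrm{tr}(MS)=\mathrm{tr}(A(\tau)S)-\sum_ic_i\tau_ia_i^TSa_i=n-|c|,$$
$$B\ge F(S)=-\log\det A(\tau)+\sum_ic_i\log\tau_i-(n-|c|)=-\log\kappa-(n-|c|).$$
With (13), $2\log J\le(n-|c|)\log2\pi+B+(n-|c|)=B+(n-|c|)\log(2\pi e)$. Step 1 now gives (8). $\square$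

## 9. Proof of Lemma A

With $q$ as in (6), we must show $q\in\mathcal G$. Suppose $q\notin\mathcal G$.

**Step 1: separation.** *This step turns the assumption into a linear inequality with signs.* Since $\mathcal G$ is closed, convex and nonempty, there are $\alpha\in\mathbb R$, $\gamma\in\mathbb R^L$ and a symmetric $M_*$ with
$$B_0:=\sup_{(u,v,H)\in\mathcal G}\Big[\alpha u-\sum_i\gamma_iv_i-\mathrm{tr}(M_*H)\Big]<\alpha u^0-\sum_i\gamma_iv_i^0-\mathrm{tr}(M_*\Sigma).\tag{14}$$
Within $\mathcal G$ one may decrease $u$, increase $v_i$, and add any $P\succeq0$ to $H$, all without limit. Since $B_0<\infty$, this forces $\alpha\ge0$, $\gamma_i\ge0$, and $\mathrm{tr}(M_*P)\ge0$ for all $P\succeq0$, that is, $M_*\succeq0$. So for a given witness the best point has $u=\log\det S$, $v_i=\log a_i^TSa_i$, $H=S$, and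
$$B_0=\sup_{S\succ0}\Big[\alpha\log\det S-\sum_i\gamma_i\log a_i^TSa_i-\mathrm{tr}(M_*S)\Big],$$
which is a finite number.

**Step 2: $\alpha>0$.** *This step allows us to normalize $\alpha=1$, as in (7).* Suppose $\alpha=0$. If some $\gamma_i>0$, then $S=tI$ with $t\to0$ gives $B_0=\infty$, a contradiction. So $\gamma=0$ and $B_0=\sup_{S\succ0}(-\mathrm{tr}(M_*S))=0\ge-\mathrm{tr}(M_*\Sigma)$, which contradicts (14). Hence $\alpha>0$, and we divide by it.

**Step 3: perturbation.** *This step moves away from borderline weights while keeping the strict inequality.* For $\varepsilon\in(0,1)$ put $c_i=(1-\varepsilon)\gamma_i$ and $M=M_*+\varepsilon I\succ0$, and discard the indices with $\gamma_i=0$. With $F,B$ from (7),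
$$F(S)=(1-\varepsilon)\Big[\log\det S-\sum_i\gamma_i\log a_i^TSa_i-\mathrm{tr}(M_*S)\Big]+\varepsilon\big[\log\det S-\mathrm{tr}S-\mathrm{tr}(M_*S)\big].$$
The first bracket is at most $B_0$. In the second, $\log\det S-\mathrm{tr}S\le-n$ (apply $\log x-x\le-1$ to the eigenvalues) and $\mathrm{tr}(M_*S)\ge0$. So $B\le(1-\varepsilon)B_0-\varepsilon n$. As $\varepsilon\to0$ this bound tends to $B_0$, and $u^0-\sum c_iv_i^0-\mathrm{tr}(M\Sigma)$ tends to the right side of (14). Fix $\varepsilon$ so small that
$$B<u^0-\sum_ic_iv_i^0-\mathrm{tr}(M\Sigma).\tag{15}$$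

**Step 4: $\theta$ attains its minimum.** *This step verifies the hypothesis of Lemma B.* If no indices remain, this is trivial. Otherwise insert $S=A(\tau)^{-1}$ in the formula for $B_0$. Since $A(\tau)\succeq\varepsilon I+c_i\tau_ia_ia_i^T$, and $a_i$ is an eigenvector of the latter matrix,
$$a_i^TSa_i\le\frac{|a_i|^2}{\varepsilon+c_i\tau_i|a_i|^2}\le\frac1{c_i\tau_i}.$$
Since $A(\tau)\succeq M_*$, also $\mathrm{tr}(M_*S)\le\mathrm{tr}(A(\tau)S)=n$. Hence
$$B_0\ge-\log\det A(\tau)+\sum_i\gamma_i\log(c_i\tau_i)-n,$$
that is, $\sum_i\gamma_i\log\tau_i\le\log\det A(\tau)+\text{const}$, with a constant independent of $\tau$. Therefore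
$$\log\theta(\tau)=\log\det A(\tau)-(1-\varepsilon)\sum_i\gamma_i\log\tau_i\ge\varepsilon\log\det A(\tau)-\text{const}.$$
Here the factor $1-\varepsilon$ pays off. For each $i$, $\det A(\tau)\ge\det(\varepsilon I+c_i\tau_ia_ia_i^T)=\varepsilon^n(1+c_i\tau_i|a_i|^2/\varepsilon)$, so every sublevel set of $\theta$ is bounded. On a bounded set of $\tau$, $\log\theta(\tau)\ge\log\det M-\sum_ic_i\log\tau_i$ tends to $\infty$ when some $\tau_j\to0$. So the sublevel sets of the continuous function $\theta$ are compact subsets of $(0,\infty)^L$ (with $L$ the number of remaining indices), and a minimizer exists.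

**Step 5: contradiction.** *This step applies Lemma B to each conditional law and averages.* By Fact 2, for a.e. $y$ the law of $X$ given $Y=y$ satisfies the assumptions on $W$ in Lemma B. Averaging (8) over $y$ and using $\mathbb E[X^TMX]=\mathrm{tr}(M\Sigma)$,
$$2h(X|Y)-2\sum_ic_ih(U_i|Y)-\mathrm{tr}(M\Sigma)\le B+(n-|c|)\log(2\pi e).$$
By (6), the terms with $\log(2\pi e)$ cancel, and this reads $u^0-\sum_ic_iv_i^0-\mathrm{tr}(M\Sigma)\le B$, which contradicts (15). Hence $q\in\mathcal G$, and Lemma A is proved. $\square$

## 10. From domination to the rate functions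

**Proof of Theorem 1.**

**Step 1: the minimum in $\Gamma$ exists.** *This step makes $\Gamma$ well defined and supplies an optimal $S$.* The set $\{0\preceq S\preceq\Sigma,\ \sum_i\log^+(S_{ii}/D)\le2Kr\}$ is compact, since $x\mapsto\log^+x$ is continuous on $[0,\infty)$. It contains $tI$ for small $t>0$. So $\det$ attains a positive maximum on it, at some $S\succ0$.

**Step 2: $R^*\le R_G^*\le\Gamma$.** *This step is achievability.* The first inequality holds because the restricted infimum is over fewer auxiliaries. For the second, take any $S$ feasible for $\Gamma$ and the Gaussian $Y$ of Fact 4, with $\tilde X_i=\tilde U$ for $a=e_i$ and $\delta=D$. Then (3) holds, (2) holds because $\frac1K\sum_i\frac12\log^+\frac{S_{ii}}D\le r$, and $I(X;Y)=\frac12\log\frac{\det\Sigma}{\det S}$.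

**Step 3: $R^*\ge\Gamma$.** *This step is the converse.* Let $(Y,\tilde X)$ satisfy (2) with $\bar R_{\text{update}}=r$ and (3). We may assume $I(X;Y)<\infty$. Take $S$ from Lemma A with $n=L=K$, $a_i=e_i$. By (2), then (3) and (4), then (5),
$$Kr\ge\sum_iI(X_i;\tilde X_i|Y)\ge\sum_i\big(h(X_i|Y)-\tfrac12\log(2\pi eD)\big)^+\ge\sum_i\tfrac12\log^+\frac{S_{ii}}D .$$
So $S$ is feasible for $\Gamma$. By Fact 2 and (5), $I(X;Y)=h(X)-h(X|Y)\ge\frac12\log\frac{\det\Sigma}{\det S}\ge\Gamma(r,D)$. Taking the infimum gives $R^*\ge\Gamma$.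

Hence $R^*=R^*_G=\Gamma$, and the value is attained by the Gaussian $Y$ of Fact 4 for an optimal $S$. $\square$

**Proof of Theorem 2.** Take $S$ from Lemma A and let $Y_G$ be the Gaussian auxiliary of Fact 4 for this $S$, realized if needed on another probability space with the same law of $X$. By (5),
$$I(X;Y_G)=\tfrac12\log\tfrac{\det\Sigma}{\det S}\le h(X)-h(X|Y)=I(X;Y).$$
For all $i$ and all $\delta>0$, by Fact 4, (5) and (4),
$$R_{U_i|Y_G}(\delta)=\tfrac12\log^+\tfrac{a_i^TSa_i}\delta\le\big(h(U_i|Y)-\tfrac12\log(2\pi e\delta)\big)^+\le R_{U_i|Y}(\delta).$$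
The same $S$ serves all $i$ and all $\delta$. For the region, a point of the first set has a $Y$ with $I(X;Y)\le R_0<\infty$, and the two displays with $\delta=D_i$ place it in the second set. Conversely, given $S$ as in the second set, Fact 4 provides a Gaussian $Y$ with exactly these rates. $\square$

## 11. Symmetric covariances and water-filling

Let $\Sigma$ be invariant under a transitive permutation group, as in Corollary 3. One would like to average an optimal $S$ over the group. The arithmetic average is not available, because the constraint in $\Gamma$ is not convex in $S$. For $K=2$, $D=1$, the matrices $\mathrm{diag}(5,1)$ and $\mathrm{diag}(1,5)$ both have $\sum_i\log^+S_{ii}=\log5$, but their average $3I$ has $\log9$. The geometric mean $\sqrt5\,I$ has $\log5$. So $\#$ replaces averaging, and uniqueness replaces the group average.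

**Proof of Corollary 3.**

**Step 1: an invariant optimal $S$.** *This step finds an optimal $S$ with constant diagonal.* Let $O$ be the set of optimal $S$ in $\Gamma$. By Step 1 of the proof of Theorem 1 it is nonempty and compact, being the set where $\det$ attains its positive maximum on a compact set. It is closed under $\#$. Indeed, for $S_1,S_2\in O$, Fact 1(ii) gives $S_1\#S_2\preceq\frac12(S_1+S_2)\preceq\Sigma$. Fact 1(iii) gives
$$\log^+\tfrac{(S_1\#S_2)_{ii}}D\le\tfrac12\log^+\tfrac{(S_1)_{ii}}D+\tfrac12\log^+\tfrac{(S_2)_{ii}}D ,$$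
so $S_1\#S_2$ is feasible. And Fact 1(i) shows that $\det(S_1\#S_2)$ is the optimal value. If $S_1\ne S_2$, then $\mathrm{tr}(S_1\#S_2)<\frac12(\mathrm{tr}S_1+\mathrm{tr}S_2)$ by Fact 1(ii). So $O$ has exactly one element $S$ of minimal trace. For $P$ in the group, $PSP^T\preceq P\Sigma P^T=\Sigma$, and $PSP^T$ has the same determinant, the same trace, and a permuted diagonal. So $PSP^T\in O$ has minimal trace, and $PSP^T=S$. By transitivity $S$ has constant diagonal $s$. Feasibility means $\log^+(s/D)\le2r$, i.e. $s\le De^{2r}$ (recall $r\ge0$). Also $s\le\sigma^2$ since $S\preceq\Sigma$.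

**Step 2: lower bound by eigenvalues.** *This step reduces the problem to numbers.* Order the eigenvalues $\mu_j$ of $S$ and $\lambda_j$ of $\Sigma$ decreasingly. Then $0<\mu_j\le\lambda_j$ by Weyl's monotonicity theorem, and $\sum_j\mu_j=Ks\le K\min(De^{2r},\sigma^2)$. The function $w\mapsto\sum_j\min(\lambda_j,w)$ increases continuously from $0$ to $\mathrm{tr}\,\Sigma=K\sigma^2$, so a $w>0$ as in the corollary exists. Put $\mu_j^*=\min(\lambda_j,w)$. We claim $\sum\log\mu_j\le\sum\log\mu_j^*$. If $De^{2r}\ge\sigma^2$, then $\mu_j^*=\lambda_j$ and this is clear. Otherwise, by concavity of the logarithm and since $\frac1{\mu_j^*}$ equals $\frac1w$, plus $\frac1{\lambda_j}-\frac1w$ when $\lambda_j<w$,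
$$\sum_j\log\mu_j-\sum_j\log\mu_j^*\le\sum_j\frac{\mu_j-\mu_j^*}{\mu_j^*}=\frac1w\sum_j(\mu_j-\mu_j^*)+\sum_{\lambda_j<w}\Big(\frac1{\lambda_j}-\frac1w\Big)(\mu_j-\lambda_j)\le0 .$$
The first sum is $\le0$ because $\sum\mu_j\le K\min(De^{2r},\sigma^2)=\sum\mu_j^*$, and the second because $\mu_j\le\lambda_j$. So $\Gamma(r,D)\ge\sum_j\frac12\log\frac{\lambda_j}{\min(\lambda_j,w)}=\sum_j\frac12\log^+\frac{\lambda_j}w$.

**Step 3: the bound is attained.** *This step exhibits a feasible matrix.* Let $S_w$ be obtained from $\Sigma$ by replacing each $\lambda_j$ with $\min(\lambda_j,w)$ in the spectral decomposition. Then $0\prec S_w\preceq\Sigma$. Each $P$ in the group commutes with $\Sigma$, hence with $S_w$, which is a function of $\Sigma$. So $S_w$ has constant diagonal, equal to $\frac1K\mathrm{tr}\,S_w=\min(De^{2r},\sigma^2)\le De^{2r}$. Thus $S_w$ is feasible, with value $\sum_j\frac12\log^+\frac{\lambda_j}w$. With Theorem 1 this proves the formula.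

**Step 4: the case $K=2$.** *This step evaluates $w$.* Here $\lambda=1\pm\rho$, $\sigma^2=1$, and the condition is $\min(1+\rho,w)+\min(1-\rho,w)=2\min(s,1)$. If $s\le1-\rho$, then $w=s$ and the value is $\frac12\log\frac{(1+\rho)(1-\rho)}{s^2}$. If $1-\rho\le s\le1$, then $w=2s-(1-\rho)$, which lies in $[1-\rho,1+\rho]$, and the value is $\frac12\log\frac{1+\rho}{2s-1+\rho}$. If $s\ge1$, the value is $0$. $\square$

**Example 4.** For $\Sigma=\begin{pmatrix}5&4\\4&5\end{pmatrix}$ and $De^{2r}=2$, the condition $\min(9,w)+\min(1,w)=4$ gives $w=3$. So $S_w$ has eigenvalues $3$ and $1$ on the eigenvectors of $\Sigma$, that is, $S_w=\Sigma^{1/2}=I\#\Sigma$. The matrix that dominated the coin toss in Section 5 is therefore an optimal one, with $R^*(r,D)=\frac12\log3$.
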